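# Making trigonometric Fourier coefficients decrease by changing a function on a small set

## 1. Decreasing coefficients off a set of measure $\epsilon$

Throughout, $|E|$ is Lebesgue measure and $\|\cdot\|_p$ is the norm of $L^p([0,2\pi],dx)$. The orthonormal trigonometric system on $[0,2\pi]$ is taken in its standard order,
$$\varphi_0=\frac1{\sqrt{2\pi}},\qquad \varphi_{2n-1}(x)=\frac{\cos nx}{\sqrt\pi},\qquad \varphi_{2n}(x)=\frac{\sin nx}{\sqrt\pi}\quad(n\ge1),$$
with coefficients $c_k(g)=\int_0^{2\pi}g\varphi_k\,dx$ and spectrum $\mathrm{spec}(g)=\{k:c_k(g)\ne0\}$. Functions are real and $2\pi$-periodic until Section 7.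

**Theorem 1.** For all $0<\epsilon<1$, $p\ge1$ and $f\in L^p[0,2\pi]$ there is $g\in L^p[0,2\pi]$ with $|\{g\ne f\}|<\epsilon$ and $|c_k(g)|\ge|c_l(g)|$ for all $k<l$ in $\mathrm{spec}(g)$.

**Theorem 2 (stronger form).** Let $f$ be measurable and a.e. finite, $0<\epsilon<1$, $N\in\mathbb N$, $\delta>0$. There is $g\in\bigcap_{q<\infty}L^q$ with $|\{g\ne f\}|<\epsilon$ such that:

1. $c_k(g)=0$ for $k\le 2N$, $|c_k(g)|<\delta$ for all $k$, and $|c_k(g)|>|c_l(g)|$ (strictly) for $k<l$ in $\mathrm{spec}(g)$.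
2. For each $n\ge1$, $a_n(g)\ne0\iff b_n(g)\ne0$. Hence the amplitudes $\sqrt{a_n^2+b_n^2}=2|\hat g(\pm n)|$ are also strictly decreasing along their support, so the result also holds for the exponential system.
3. If $f\in L^p$, $p\ge1$, and $q_0<\infty$ is prescribed, $g$ can be chosen with also $\|g\|_q\le C_q\,\epsilon^{-21}\|f\|_p$ for all $1\le q\le q_0$, where $C_q$ depends only on $q$.

Here $g\sim\frac{a_0}2+\sum_n(a_n\cos nx+b_n\sin nx)$, so that $c_{2n-1}=\sqrt\pi\,a_n$ and $c_{2n}=\sqrt\pi\,b_n$, and $\hat g(n)=\frac1{2\pi}\int_0^{2\pi} g\,e^{-inx}dx=\frac12(a_n-ib_n)$ for $n\ge1$. Theorem 2 contains Theorem 1, because $g\in\bigcap_{q<\infty}L^q\subset L^p$.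

**Where the question comes from.** It is Question 2 of a paper on Project Euclid whose title ends in "On the Fourier–Walsh coefficients". There the system is the Walsh system: put $r=\chi_{[0,1/2)}-\chi_{[1/2,1)}$ with period $1$, $r_n(x)=r(2^nx)$, and for $n=\sum_kn_k2^k$ with $n_k\in\{0,1\}$ let the $n$-th Walsh function in Paley's order be $\prod_kr_k^{n_k}$. For example $5=1+4$ gives $r_0r_2$. The known theorem for this system is word for word Theorem 1, on $[0,1]$ and with Walsh coefficients. The question asks whether it is true for the trigonometric system. The answer is yes.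

**What monotone along the spectrum allows.** Zero coefficients are skipped, so gaps are free. The polynomial $\cos x+\frac12\cos100x$ has spectrum $\{1,199\}$ and coefficients $\sqrt\pi,\frac12\sqrt\pi$: it passes. The polynomial $f=\cos x+2\cos2x$ has spectrum $\{1,3\}$ and coefficients $\sqrt\pi,2\sqrt\pi$: it fails. Since $f$ determines its coefficients, this second example also shows that one cannot always take $g=f$ a.e.; some $\epsilon>0$ must be spent. The freedom of gaps is what we shall exploit: all the frequencies of $g$ will sit in places we choose.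

**What parts 1 and 2 add.** For $f\equiv1$ Theorem 1 is trivial, since $g=f$ has a one-point spectrum. Theorem 2 is not trivial even then: it asks for a function equal to $1$ off a set of measure $\epsilon$, with no low frequencies at all and with all coefficients below $\delta$. In part 2, if $n<n'$ both occur, then $|c_{2n-1}|>|c_{2n}|>|c_{2n'-1}|>|c_{2n'}|$, so the amplitude at $n$ exceeds that at $n'$. In the order $0,1,-1,2,-2,\dots$ the moduli $|\hat g(n)|$ are therefore non-increasing along their support. The exponent $p$ is finite throughout. No claim is made here for $p=\infty$ (bounded $g$).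

## 2. Reduction to one trigonometric polynomial

A natural plan is to approximate $f$ off a small set by a polynomial $Q_0$ with decreasing coefficients, then to approximate the remainder by $Q_1$ placed further out with smaller coefficients, and so on. The following statement is what this plan needs.

**Main Lemma.** There are constants $C_p$ $(p=2,4,6,\dots)$ such that the following holds. Let $0<\epsilon<1$, let $f$ be continuous, $|f|\le M$, $M>0$, $N\in\mathbb N$, $\delta>0$, $p_*\in2\mathbb N$. There is a trigonometric polynomial $Q=\sum_{n\in\Sigma}(a_n\cos nx+b_n\sin nx)$, with $\Sigma\subset\{n>N\}$ finite and nonempty and $a_n,b_n\ne0$ for $n\in\Sigma$, such that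

* (i) $|c_k(Q)|<\delta$, and $|c_k(Q)|$ is strictly decreasing along $\mathrm{spec}(Q)$;
* (ii) $|\{x:|f(x)-Q(x)|>M/2\}|<\epsilon$;
* (iii) $\|Q\|_p\le C_p\,\epsilon^{-20}M$ for all even $p\le p_*$.

Note what (iii) does not contain: no dependence on $f$ beyond $M$, none on $N$, none on $\delta$. This will turn out to be the expensive part.

**Proof of Theorem 2 from the Main Lemma.** If $f=0$ a.e., take $g=0$. Otherwise proceed as follows.

**Start: replace $f$ by a bounded continuous function.** Choose $\lambda>0$ with $|\{|f|>\lambda\}|\le\epsilon/8$, which is possible because $f$ is a.e. finite. If $f\in L^p$, take $\lambda=(8/\epsilon)^{1/p}\|f\|_p$. By Chebyshev this qualifies, and $\lambda\le8\epsilon^{-1}\|f\|_p$ because $8/\epsilon>1$ and $p\ge1$. By Lusin's theorem there is a compact subset $K$ of $\{|f|\le\lambda\}$, on the circle, with complement of measure $<\epsilon/2$, on which $f$ is continuous. Extend $f|_K$ by Tietze to the circle and clip the values to $[-\lambda,\lambda]$; on $K$ nothing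 changes. The result is a continuous periodic $f_0$ with $|f_0|\le M_0:=\lambda$ and $|\{f\ne f_0\}|<\epsilon/2$.

**Iteration: halve the bound each time.** Put
$$M_j=2^{-j}M_0,\qquad \epsilon_j=\frac{\epsilon}{4(j+1)^2},\qquad \sum_{j\ge0}\epsilon_j=\frac{\epsilon}{4}\cdot\frac{\pi^2}{6}<\frac\epsilon2,$$
and let $p_j$ be even integers with $p_j\ge2j+2$, and also $p_j\ge q_0$ if $q_0$ is prescribed. Given a continuous $f_j$ with $|f_j|\le M_j$, apply the Main Lemma with data $(f_j,M_j,\epsilon_j,p_j,N_j,\delta_j)$, where $N_0=N$, $\delta_0=\delta$, and for $j\ge1$ the integer $N_j$ is the largest frequency of $Q_{j-1}$ and $\delta_j$ is the smallest nonzero $|c_k(Q_{j-1})|$. Call the resulting polynomial $Q_j$ and set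
$$f_{j+1}=\max\bigl(-M_{j+1},\min(M_{j+1},\,f_j-Q_j)\bigr).$$
This is continuous and bounded by $M_{j+1}$. It equals $f_j-Q_j$ off the set $e_j=\{|f_j-Q_j|>M_j/2\}$, and $|e_j|<\epsilon_j$ by (ii).

**Convergence.** Fix an even $q$. For all $j$ with $p_j\ge q$, that is, for all but finitely many $j$, (iii) gives
$$\|Q_j\|_q\le C_q\epsilon_j^{-20}M_j= C_q\,4^{20}\epsilon^{-20}(j+1)^{40}2^{-j}M_0,\tag{1}$$
which is summable. So $g:=\sum_jQ_j$ converges in $L^q$ for every even $q$, hence in every $L^q$, $q<\infty$. Here the form of (iii) is essential: $\epsilon_j$ shrinks only polynomially in $j$ while $M_j$ shrinks geometrically, and any constant depending on the uncontrolled function $f_j$ would destroy the sum. If $q_0$ is prescribed and $1\le q\le q_0$, let $q'$ be the least even integer $\ge q$. Since $p_j$ is even and $p_j\ge q$, we have $p_j\ge q'$ for every $j$, so (1) holds with $q'$ for all $j\ge0$. By Hölder and summation, $\|g\|_q\le(2\pi)^{1/q-1/q'}\|g\|_{q'}\le C_q'\epsilon^{-20}M_0$, and $M_0\le8\epsilon^{-1}\|f\|_p$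 if $f\in L^p$. This is part 3.

**Coincidence.** Off $\bigcup_je_j$ we have $f_{i+1}=f_i-Q_i$ for every $i$, so $\sum_{i<j}Q_i=f_0-f_j\to f_0$ uniformly there, as $|f_j|\le2^{-j}M_0$. A subsequence of the partial sums converges to $g$ a.e., so $g=f_0$ a.e. off $\bigcup e_j$. After a change on a null set, $|\{g\ne f\}|\le|\{f\ne f_0\}|+\sum_j|e_j|<\epsilon$.

**Coefficients.** By $L^1$ convergence $c_k(g)=\sum_jc_k(Q_j)$. The spectra of the $Q_j$ are disjoint and lie one after another, and all frequencies exceed $N$, so $c_k(g)=0$ for $k\le2N$. Inside $\mathrm{spec}(Q_j)$ the moduli are nonzero and strictly decreasing. All coefficients of $Q_{j+1}$ are smaller than $\delta_{j+1}$, the smallest nonzero modulus in $Q_j$. So $|c_k(g)|$ is strictly decreasing along $\mathrm{spec}(g)$ and $<\delta$. At each occurring frequency both the cosine and the sine coefficient are nonzero, which gives part 2 by the chain of inequalities in Section 1. $\blacksquare$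

Everything now rests on the Main Lemma.

## 3. Fejér kernels, Fejér bumps, and moments of order $3/4$

**The kernel.** For an integer $L\ge1$,
$$F_L(y)=1+2\sum_{l=1}^{L-1}\Bigl(1-\frac lL\Bigr)\cos ly=\frac1L\Bigl(\frac{\sin(Ly/2)}{\sin(y/2)}\Bigr)^2\ge0 .$$
For instance $F_2=1+\cos y$ and $F_3=1+\frac43\cos y+\frac23\cos2y=\frac13(1+2\cos y)^2$. The mean value of $F_L$ is $1$. Since $|\sin(y/2)|\ge|y|/\pi$ on $[-\pi,\pi]$,
$$F_L(y)\le\min\bigl(L,\ \pi^2/(Ly^2)\bigr),\qquad |y|\le\pi .\tag{2}$$

The kernel is a spike: height $L$, width about $1/L$. Its first moment never becomes small, so Chebyshev with $\int F_L$ gives nothing; a moment of order less than $1$ does better: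
$$\frac1{2\pi}\int_{-\pi}^\pi F_L^{3/4}dy\le\frac1\pi\Bigl[\int_0^{1/L}L^{3/4}dy+\int_{1/L}^\infty\pi^{3/2}L^{-3/4}y^{-3/2}dy\Bigr]=\frac{1+2\pi^{3/2}}{\pi}L^{-1/4}\le4L^{-1/4}.\tag{3}$$
The moment $3/4$ also behaves well under sums, because $(\sum t_i)^{3/4}\le\sum t_i^{3/4}$ for $t_i\ge0$: if $\sum t_i=1$ then each $t_i\le t_i^{3/4}$, and the general case follows by scaling.

**Bumps.** For $J\ge1$ let $x_j=2\pi j/J$ and $b_j(x)=\frac1JF_J(x-x_j)\ge0$, $j=1,\dots,J$. Since $\sum_je^{ik(x-x_j)}=0$ for $0<|k|<J$, we have $\sum_jb_j\equiv1$. For $J=2$: $b_1=\frac12(1-\cos x)$ and $b_2=\frac12(1+\cos x)$.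

With $t=x-x_j$ reduced to $[-\pi,\pi]$, (2) gives $b_j(x)\le\min(1,\pi^2/(J^2t^2))$. On each side of $x$ the $(i+1)$-th nearest node is at distance at least $2\pi i/J$, where $b_j\le1/(4i^2)$. Hence
$$\sum_jb_j(x)^{3/4}\le2\Bigl(1+\sum_{i\ge1}(4i^2)^{-3/4}\Bigr)\le4.\tag{4}$$
The last step uses $\sum_{i\ge1} i^{-3/2}\le1+2^{-3/2}+\int_2^\infty x^{-3/2}dx<2.77$ and $4^{-3/4}<0.354$, so that the sum in (4) is below $0.99$.

If $f$ is continuous with modulus of continuity $\omega_f$, then for each $d>0$, splitting into nodes within distance $d$ of $x$ and the rest,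
$$\Bigl|\sum_jf(x_j)b_j(x)-f(x)\Bigr|\le\sum_j|f(x_j)-f(x)|\,b_j(x)\le\omega_f(d)+2\|f\|_\infty\cdot J\,\frac{\pi^2}{J^2d^2}.$$
Taking first $d$ small and then $J$ large, $\sum_jf(x_j)b_j\to f$ uniformly as $J\to\infty$.

**Fejér's lemma.** For continuous periodic $u,v$: $\int_0^{2\pi}u(x)v(mx)\,dx\to\frac1{2\pi}\int_0^{2\pi}u\int_0^{2\pi}v$ as $m\to\infty$. For $v=e^{iky}$ with $k\ne0$ this is the Riemann–Lebesgue lemma, for $v=1$ it is trivial, and trigonometric polynomials are uniformly dense.

**Hoeffding's inequality.** If $X_i$ are independent with mean $0$ and $X_i$ takes values in an interval of length $\ell_i$, then $\Pr(|\sum X_i|\ge t)\le2\exp(-2t^2/\sum\ell_i^2)$.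

## 4. The function $1$: many thin spikes on independent carriers

Let us try the Main Lemma on $f\equiv1$, setting aside the sine coefficients and strictness.

**One carrier.** The polynomial
$$1-F_L(mx)=-2\sum_{l=1}^{L-1}\Bigl(1-\frac lL\Bigr)\cos(lmx)$$
is already remarkable. By (2), $F_L(y)>\eta$ forces $|y|<\pi/\sqrt{L\eta}$, so it is within $\eta$ of $1$ off a set of measure at most $2\pi/\sqrt{L\eta}$. Its frequencies are multiples of $m$, as high as we like, and its coefficients decrease. The only thing wrong is their size: the first one is about $2$, and (i) asks for less than $\delta$.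

**Averaging with $L$ fixed fails.** To shrink coefficients, average over carriers: $W=\frac1R\sum_{r=1}^RF_L(m_rx)$. Then $1-W$ has coefficients $\frac2R(1-\frac lL)$, provided the frequencies $lm_r$ are distinct. But if there are no coincidences $lm_r=l'm_{r'}$ for $r\ne r'$ and $1\le l,l'<L$, orthogonality gives
$$\frac1{2\pi}\int_0^{2\pi}(W-1)^2dx=\frac1R\cdot\frac1{2\pi}\int_0^{2\pi}(F_L-1)^2dy\le\frac1R\cdot\frac1{2\pi}\int_0^{2\pi} F_L^2\,dy\le\frac LR .$$
For $R$ much larger than $L$ this says $W\approx1$, that is $1-W\approx0$: the law of large numbers has destroyed the approximation.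

**Let the spikes get thinner as their number grows.** The computation shows the remedy: $L$ must grow in proportion to $R$. Take $L'=RH$ with $H$ fixed. Each $\frac1RF_{L'}$ is a spike of height $L'/R=H$ and width about $1/(RH)$. There are $R$ of them, so the total width is about $1/H$, whatever $R$ is. So $H$ controls both the bad set and the size of $W$, while $R$ is free to make coefficients small. Here is the precise statement.

**Lemma 1 (spikes).** Let $H,R\ge1$ be integers, $L'=RH$, $p_*\in2\mathbb N$, let $m_1',\dots,m_R'$ be positive integers, and put $W(x)=\frac1R\sum_{r=1}^RF_{L'}(m'_rx)\ge0$. Then $\int_0^{2\pi}W^{3/4}dx\le8\pi H^{-1/4}$. Suppose moreover that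

(I) if $l_1,\dots,l_R$ are integers with $|l_r|\le p_*L'$ and $\sum_rl_rm_r'=0$, then all $l_r=0$.

Then $\frac1{2\pi}\int_0^{2\pi}W^pdx\le\mathrm{Bell}(p)\,H^p$ for all integers $1\le p\le p_*$, where $\mathrm{Bell}(p)$ is the number of set partitions of $\{1,\dots,p\}$.

*Proof.* By subadditivity, $\int_0^{2\pi}v(m'x)dx=\int_0^{2\pi}v$, and (3),
$$\int_0^{2\pi}W^{3/4}\le R^{-3/4}\sum_{r=1}^R\int_0^{2\pi}F_{L'}^{3/4}(m_r'x)dx\le R^{-3/4}\cdot R\cdot8\pi(RH)^{-1/4}=8\pi H^{-1/4}.$$

For the second claim, expand $W^p$ into products; each has the form $R^{-p}\prod_rF_{L'}^{b_r}(m_r'x)$ with $\sum b_r=p$. As a trigonometric polynomial $F_{L'}^{b}(y)$ has degree at most $pL'$ for $b\le p$. Expand each factor in exponentials $e^{il_rm_r'x}$, $|l_r|\le p_*L'$. The mean value of the product collects the terms with $\sum l_rm_r'=0$, and by (I) only $l_1=\dots=l_R=0$ contributes. So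
$$\frac1{2\pi}\int_0^{2\pi}\prod_rF_{L'}^{b_r}(m_r'x)\,dx=\prod_r\frac1{2\pi}\int_0^{2\pi}F_{L'}^{b_r}(y)\,dy .$$
In other words, $\frac1{2\pi}\int W^p=\mathbb E(\sum_rX_r)^p$ with $X_r=\frac1RF_{L'}(U_r)$ and $U_r$ independent and uniform on $[0,2\pi]$. Now $0\le X_r\le L'/R=H$ and $\mathbb EX_r=1/R$, so $\mathbb EX_r^b\le H^{b-1}/R$ for $b\ge1$. Expand $(\sum_r X_r)^p$ over index tuples $(r_1,\dots,r_p)$ and group the tuples by the partition $\pi$ of $\{1,\dots,p\}$ recording which indices are equal. At most $R^{|\pi|}$ tuples belong to $\pi$, so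
$$\mathbb E\Bigl(\sum_rX_r\Bigr)^p\le\sum_\pi\prod_{B\in\pi}R\,\mathbb EX_1^{|B|}\le\sum_\pi\prod_{B\in\pi}H^{|B|-1}\le\mathrm{Bell}(p)H^p.\qquad\square$$

Carriers satisfying (I) must also keep the frequencies in the right order: all those with a given $l$ before all those with $l+1$. We allow room $n_0$ around each frequency, because later a polynomial of degree $n_0$ will be multiplied in.

**Lemma 2 (carriers).** Let $n_0,N\ge0$ and $R,L'\ge1$ be integers, $p_*\in2\mathbb N$. Put
$$D=2p_*L'+2n_0+2,\quad s_r=D^r,\quad m_r'=m+s_r\ (1\le r\le R),\qquad m>p_*L'\sum_{r=1}^Rs_r+L's_R+2n_0+N .$$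
Then (I) holds. The intervals $I_{l,r}=[lm_r'-n_0,\,lm_r'+n_0]$, $1\le l<L'$, $1\le r\le R$, are pairwise disjoint, lie in $(N,\infty)$, and every $I_{l,r}$ lies to the left of every $I_{l+1,r'}$.

*Proof.* Let $\sum l_rm_r'=0$ with $|l_r|\le p_*L'$. Then $m\sum l_r=-\sum l_rs_r$, and $m>|\sum l_rs_r|$ forces $\sum l_r=0$, hence $\sum l_rD^r=0$. If not all $l_r$ vanish, let $r$ be the largest index with $l_r\ne0$. Then
$$D^r\le|l_r|D^r\le p_*L'\sum_{i=1}^{r-1}D^i<p_*L'\,\frac{D^r}{D-1}<D^r,$$
a contradiction. This is (I).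

For fixed $l$ and $r\ne r'$ the centers differ by $l|D^r-D^{r'}|\ge D^2-D=D(D-1)\ge D>2n_0$, so the intervals are disjoint. For consecutive $l$,
$$\bigl[(l+1)(m+s_1)-n_0\bigr]-\bigl[l(m+s_R)+n_0\bigr]\ge m-ls_R-2n_0>0 ,$$
since $l<L'$. So every interval belonging to $l$ is to the left of every interval belonging to $l+1$. Finally $lm_r'-n_0\ge m-n_0>N$. $\square$

For $f\equiv1$ we take $n_0=0$ and $Q=1-W$. Its coefficients equal $\frac2R(1-\frac l{L'})$ in modulus, constant for fixed $l$ and dropping with $l$. It is within $\eta$ of $1$ off a set of measure at most $\eta^{-3/4}8\pi H^{-1/4}$, and $\|Q\|_p\le(2\pi)^{1/p}(1+\mathrm{Bell}(p)^{1/p}H)$. The parameter $R$ appears only in the coefficients.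

## 5. From $1$ to $f$: mirrored blocks, flat coefficients, and their price

**Multiplying by the carrier factor.** For general $f$ a sensible person approximates $f$ by a trigonometric polynomial $P=\sum_{n\in S}(\alpha_n\cos nx+\beta_n\sin nx)$, $S\subset\{n\ge1\}$, and takes $P(x)(1-F_L(mx))$ with $m>2\max S$. It is close to $P$ wherever $F_L(mx)$ is small. Its coefficients come from
$$2\cos\mu x\cos nx=\cos(\mu+n)x+\cos(\mu-n)x,\qquad2\cos\mu x\sin nx=\sin(\mu+n)x-\sin(\mu-n)x.\tag{5}$$
Near $\mu=lm$ the moduli are $(1-\frac lL)|\alpha_n|$ and $(1-\frac lL)|\beta_n|$, at both $lm-n$ and $lm+n$: the profile of $P$ appears together with its mirror image. Try $P=\cos x+2\cos2x$, $L=2$, $1-F_2(y)=-\cos y$: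
$$-P(x)\cos mx=-\tfrac12\bigl[2\cos(m-2)x+\cos(m-1)x+\cos(m+1)x+2\cos(m+2)x\bigr],$$
with moduli $1,\frac12,\frac12,1$. The rise from $\frac12$ to $1$ cannot be avoided. In general, let $n=\max S$ (we may assume $\alpha_n\neq0$ or $\beta_n\neq 0$). Each nonzero modulus at $lm-n$ returns at $lm+n$, so a non-increasing block is constant between the two occurrences. All other nonzero coefficients of $P$ also occur between two occurrences of the same modulus (a $|\beta_n|$ at the very end also occurs at $lm-n$). So the block is non-increasing only if all nonzero $|\alpha_n|,|\beta_n|$, $n\in S$, are equal. Call such a $P$ *flat*.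

**Flat polynomials do not approximate.** If a flat polynomial were close in $L^2$ to $\cos x+2\cos2x$, its coefficients at $\cos x$ and $\cos2x$ would be close to $1$ and $2$; but they have equal moduli or one of them is $0$.

**Averages of flat polynomials do approximate.** If $|\alpha_n|,|\beta_n|\le c_0$, then $P$ is an average of sign polynomials with coefficients $\pm c_0$. For $P=\cos x+2\cos2x$, $c_0=2$, four of them suffice:
$$g_r=2\bigl(\xi_r\cos x+\cos2x+\xi'_r(\sin x+\sin2x)\bigr),\qquad \xi=(+,+,+,-),\quad\xi'=(+,+,-,-),$$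
since $\frac14\sum\xi_r=\frac12$ and $\frac14\sum\xi_r'=0$. None of the $g_r$ is near $P$ (by Parseval $\|g_r\|_2^2=16\pi$ while $\|P\|_2^2=5\pi$), but their average is exactly $P$. Averages over $r$ are exactly what Section 4 provided. So give each $g_r$ its own carrier:
$$Q_0=\frac1R\sum_rg_r(x)\bigl(1-F_{L'}(m_r'x)\bigr).$$
Every block is flat with the same modulus $\frac{c_0}R(1-\frac l{L'})$, so the coefficients are non-increasing, and off a small set $Q_0\approx\frac1R\sum g_r\approx P$.

**The price.** The spikes are now multiplied by $g_r$, so the size of $g_r$ enters the estimates. For badly chosen signs $|g_r|$ can reach $c_0|S|$ (all $\xi_{r,n}=1$, at $x=0$). For random signs, deviations of $g_r(x)$ from $P(x)$ are of order $\sigma=c_0\sqrt{|S|}$. So we want random signs and a bound for $c_0^2|S|$ in terms of $M$ and $\epsilon$ alone, since otherwise $H$, and with it (iii), would depend on $f$. An arbitrary approximating polynomial gives no such bound: $\sum_{n=1}^Kn^{-2}\cos nx$ is bounded by $\pi^2/6$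 for all $K$, but here $c_0=1$, $|S|=K$ and $c_0^2|S|=K$.

**The way out: localize first.** Cut $f$ into $J$ bumps, $f\approx\sum_jf(x_j)b_j$. Each $b_j$ has coefficients at most $2/J$ on about $J$ frequencies. In the plain sum the contributions of different $j$ pile up on the same frequencies. But if the $j$-th bump is moved to its own frequencies by a factor $1-F_L(m_jx)$, nothing piles up: all coefficients are at most $2M/J$, on fewer than $2J^2L$ frequencies, so $c_0^2|S|\le(2M/J)^2\cdot2J^2L=8LM^2$. The number $J$, which depends on $f$, cancels.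

## 6. Proof of the Main Lemma

Fix $\eta=\frac1{10}$. Parameters are chosen in the order $L,H,J,(m_j),R,(m_r')$. The first two depend only on $\epsilon$:
$$L=\lceil C_1\epsilon^{-4}\rceil\ge2,\qquad H=\lceil C_2L^3\epsilon^{-4}\rceil\ge2 ,$$
with absolute constants $C_1,C_2\ge2$ such that
$$\eta^{-3/4}(32\pi+1)\,C_1^{-1/4}\le\tfrac13,\qquad8\pi(B_2/\eta)^{3/4}C_2^{-1/4}\le\tfrac1{24},$$
where $B_2$ is the absolute constant of (9) below. Then $L\le(C_1+1)\epsilon^{-4}$ and
$$LH\le(C_2+1)L^4\epsilon^{-4}\le(C_2+1)(C_1+1)^4\epsilon^{-20}.\tag{6}$$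

**Step 1: a localized polynomial $P$ with small coefficients.** The purpose is to replace $f$ by $P$, close to $f$ off a small set, with $c_0^2|S|\le8LM^2$.

By Section 3 choose $J$ with $\|f-\sum_j\gamma_jb_j\|_\infty\le\eta M$, where $\gamma_j=f(x_j)$, $|\gamma_j|\le M$. By Fejér's lemma with $u=b_j^{3/4}$, $v=F_L^{3/4}$, and by (3), we can choose successively integers $m_1>2J$, $m_{j+1}>Lm_j+2J$ so large that
$$\int_0^{2\pi}b_j^{3/4}(x)F_L^{3/4}(m_jx)\,dx\le4L^{-1/4}\int_0^{2\pi}b_j^{3/4}dx+\frac{L^{-1/4}}J\qquad(1\le j\le J).$$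
Let $Y(x)=\sum_jb_j(x)F_L(m_jx)$. By subadditivity and (4), $\int Y^{3/4}\le(4\cdot4\cdot2\pi+1)L^{-1/4}=(32\pi+1)L^{-1/4}$. By Chebyshev and the choice of $C_1$,
$$|\{Y>\eta\}|\le\eta^{-3/4}(32\pi+1)L^{-1/4}\le\epsilon/3.\tag{7}$$
Put
$$P(x)=\sum_j\gamma_jb_j(x)\bigl(1-F_L(m_jx)\bigr)=-\sum_j\sum_{l=1}^{L-1}2\Bigl(1-\frac lL\Bigr)\gamma_jb_j(x)\cos(lm_jx).$$
Insert $b_j=\frac1J\bigl(1+2\sum_{k=1}^{J-1}(1-\frac kJ)\cos k(x-x_j)\bigr)$ and use
$$2\cos k(x-x_j)\cos\mu x=\cos\bigl((\mu+k)x-kx_j\bigr)+\cos\bigl((\mu-k)x+kx_j\bigr).$$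
The frequencies are $lm_j\pm k$ with $1\le j\le J$, $1\le l<L$, $0\le k<J$. They are positive since $m_j>2J$. They are distinct: for fixed $j$, neighboring centers $lm_j$ differ by $m_j>2J$, and $(L-1)m_j+J<Lm_j+J<m_{j+1}-J$ separates $j$ from $j+1$. So each frequency occurs once, and the term there has amplitude $2(1-\frac lL)|\gamma_j|\frac1J(1-\frac kJ)\le2M/J$. With $S=\{lm_j\pm k\}$, nonempty as $L\ge2$, we obtain
$$P=\sum_{n\in S}(\alpha_n\cos nx+\beta_n\sin nx),\quad|\alpha_n|,|\beta_n|\le c_0:=\frac{2M}J,\quad|S|\le J(L-1)(2J-1)\le2J^2L,\quad c_0^2|S|\le8LM^2.\tag{8}$$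
Moreover $|P|\le M\sum_jb_j(1+L)=M(1+L)\le2LM$. Let $n_0=\max S$.

**Step 2: random rounding.** The purpose is to write $P$ as the mean of flat polynomials whose size at each point is controlled.

Let $\xi_{r,n},\xi_{r,n}'$ ($1\le r\le R$, $n\in S$; $R$ to be chosen) be independent $\pm1$ variables with $\mathbb E\xi_{r,n}=\alpha_n/c_0$, $\mathbb E\xi'_{r,n}=\beta_n/c_0$. They exist because these numbers lie in $[-1,1]$. Put
$$g_r(x)=c_0\sum_{n\in S}(\xi_{r,n}\cos nx+\xi'_{r,n}\sin nx),\qquad\mathbb Eg_r=P.$$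
For fixed $x$, $g_r(x)-P(x)$ is a sum of independent centered variables with values in intervals of lengths $2c_0|\cos nx|$ and $2c_0|\sin nx|$. The squares of the lengths sum to $4c_0^2|S|=4\sigma^2$ with $\sigma^2=c_0^2|S|\le8LM^2$. Hoeffding gives $\Pr(|g_r(x)-P(x)|\ge t)\le2e^{-t^2/(2\sigma^2)}$, hence
$$\mathbb E|g_r(x)-P(x)|^p\le\int_0^\infty pt^{p-1}\,2e^{-t^2/(2\sigma^2)}dt=A_p^p\sigma^p,\qquad A_p^p=2p\int_0^\infty t^{p-1}e^{-t^2/2}dt .$$
Since $\sigma\le\sqrt{8L}\,M\le3LM$ and $|P|\le2LM$,
$$\bigl(\mathbb E|g_r(x)|^p\bigr)^{1/p}\le2LM+A_p\sigma\le B_pLM,\quad B_p=2+3A_p,\qquad\text{for all }x,\ p\in2\mathbb N.\tag{9}$$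

**Step 3: the polynomial $Q_0$ and its coefficients.** The purpose is to put the $g_r$ on carriers so that the coefficients are non-increasing and small.

Choose an integer $R$ with
$$R>\sqrt\pi\,c_0/\delta\qquad\text{and}\qquad\frac{2c_0|S|}{\eta M\sqrt R}\le\frac18 ,\tag{10}$$
put $L'=RH$, and take $m_1',\dots,m'_R$ from Lemma 2 with these $R,L',p_*,N$ and $n_0=\max S$. Define
$$Q_0(x)=\frac1R\sum_{r=1}^Rg_r(x)\bigl(1-F_{L'}(m_r'x)\bigr)=-\frac1R\sum_{r=1}^R\sum_{l=1}^{L'-1}\Bigl(1-\frac l{L'}\Bigr)2\cos(lm_r'x)\,g_r(x).$$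
By (5) the frequencies are $lm_r'\pm n$, $n\in S$. For fixed $(l,r)$ these are distinct, because $S$ consists of positive integers, and they lie in the interval $I_{l,r}$ of Lemma 2. By that lemma all frequencies are distinct and exceed $N$, and those belonging to $l$ precede those belonging to $l+1$. By (5) again, at a frequency belonging to $l$ both the cosine and the sine coefficient equal $\pm\frac{c_0}R(1-\frac l{L'})\ne0$. Hence
$$|c_k(Q_0)|\text{ is non-increasing along }\mathrm{spec}(Q_0),\qquad|c_k(Q_0)|\le\sqrt\pi\,c_0/R<\delta,\tag{11}$$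
for every choice of the signs. The spectrum is nonempty since $L'\ge2$.

**Step 4: the error $f-Q_0$.** The purpose is to show that with large probability $|f-Q_0|\le4\eta M$ off a set of measure $\frac23\epsilon$.

Since $P=\sum_j\gamma_jb_j-\sum_j\gamma_jb_jF_L(m_jx)$ and $Q_0=\frac1R\sum_rg_r-\frac1R\sum_rg_rF_{L'}(m_r'x)$, we have $f-Q_0=T_1+T_2+T_3+T_4$ with
$$T_1=f-\sum_j\gamma_jb_j,\quad T_2=\sum_j\gamma_jb_jF_L(m_jx),\quad T_3=P-\frac1R\sum_rg_r,\quad T_4=\frac1R\sum_rg_rF_{L'}(m_r'x).$$

*The terms $T_1,T_2$.* By the choice of $J$, $|T_1|\le\eta M$. Next, $|T_2|\le MY\le\eta M$ off a set of measure $\le\epsilon/3$, by (7).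

*The term $T_3$.* Its coefficient at $\cos nx$ is $c_0\bigl(\alpha_n/c_0-\frac1R\sum_r\xi_{r,n}\bigr)$. The bracket has mean $0$ and variance at most $1/R$, so its expected modulus is at most $R^{-1/2}$; the same holds for the sines. Hence $\mathbb E\|T_3\|_\infty\le2c_0|S|R^{-1/2}$, and by Markov and (10), $\Pr(\|T_3\|_\infty>\eta M)\le\frac18$.

*The term $T_4$.* By Jensen and (9) with $p=2$, $\mathbb E|g_r(x)|^{3/4}\le(B_2LM)^{3/4}$. By subadditivity and the computation of Lemma 1,
$$\mathbb E\int_0^{2\pi}|T_4|^{3/4}dx\le R^{-3/4}\sum_r(B_2LM)^{3/4}\int_0^{2\pi}F_{L'}^{3/4}(m_r'x)\,dx\le8\pi(B_2LM)^{3/4}H^{-1/4}.$$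
By Chebyshev and the choice of $C_2$, $\mathbb E|\{|T_4|>\eta M\}|\le8\pi(B_2L/\eta)^{3/4}H^{-1/4}\le\epsilon/24$, since $L^{3/4}H^{-1/4}\le C_2^{-1/4}\epsilon$. By Markov
$$\Pr\bigl(|\{x:|T_4(x)|>\eta M\}|>\epsilon/3\bigr)\le\tfrac18.\tag{12}$$

**Step 5: the norms of $Q_0$.** The purpose is the bound (iii), uniformly in $R$, for even $p\le p_*$.

Let $W=\frac1R\sum_rF_{L'}(m_r'x)$ as in Lemma 1. For fixed $x$, Minkowski's inequality in the probability space and (9) give
$$\bigl(\mathbb E|Q_0(x)|^p\bigr)^{1/p}\le\frac1R\sum_rB_pLM\bigl(1+F_{L'}(m_r'x)\bigr)=B_pLM\bigl(1+W(x)\bigr).$$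
By Lemma 2 condition (I) holds, so Lemma 1 yields $\|1+W\|_p\le(2\pi)^{1/p}\bigl(1+\mathrm{Bell}(p)^{1/p}H\bigr)\le K_p'H$ with $K_p'=(2\pi)^{1/p}(1+\mathrm{Bell}(p)^{1/p})$. Integrating in $x$,
$$\mathbb E\|Q_0\|_p^p\le(B_pLM)^p\|1+W\|_p^p\le(K_pLHM)^p,\qquad K_p=B_pK_p',$$
and by Markov $\Pr(\|Q_0\|_p>4K_pLHM)\le4^{-p}$.

**Step 6: a good choice of signs, and strict monotonicity.** The probabilities of the bad events sum to at most
$$\frac18+\frac18+\sum_{p=2,4,6,\dots}4^{-p}=\frac14+\frac1{15}<1 ,$$
so some choice of signs avoids them all. For it: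

* $|f-Q_0|\le4\eta M$ off a set of measure at most $\frac23\epsilon<\epsilon$;
* $\|Q_0\|_p\le4K_pLHM\le C_p\epsilon^{-20}M$ for even $p\le p_*$, by (6);
* (11) holds.

It remains to turn "non-increasing" into "strictly decreasing". Let $k_1<\dots<k_s$ enumerate $\mathrm{spec}(Q_0)$, and let $Q$ arise from $Q_0$ by replacing $c_{k_i}$ with $(1-\theta i)c_{k_i}$, $0<\theta<1/s$. A positive non-increasing sequence times a positive strictly decreasing one is strictly decreasing, so $|c_{k_i}(Q)|$ is strictly decreasing, nonzero and $<\delta$. The spectrum is unchanged, so both coefficients at each frequency stay nonzero. For $\theta$ small enough, $\|Q-Q_0\|_\infty\le\eta M$. Then $|f-Q|\le5\eta M=M/2$ off a set of measure $<\epsilon$, which is (ii), and $\|Q\|_p\le\|Q_0\|_p+(2\pi)^{1/p}\eta M$ gives (iii) with a larger $C_p$. $\square$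

With the Main Lemma proved, Theorem 2 and Theorem 1 hold by Section 2.

## 7. Complex-valued functions

Theorem 1, and parts 1 and 3 of Theorem 2, hold for complex-valued $f$. (Part 2 is left out: for complex $g$ the numbers $|\hat g(n)|$ and $|\hat g(-n)|$ need not agree.)

**The Main Lemma for complex $f$ with $|f|\le M$.** Use $\eta=\frac1{20}$ and $\epsilon/2,\delta/2$ in place of $\epsilon,\delta$; the absolute constants change, nothing else. Carry out Steps 1–5 for $\mathrm{Re}f$ and $\mathrm{Im}f$, both bounded by $M$, with the same $L,H,J,m_j,R,m_r'$. This is possible: $J$ need only be large enough for both functions, and once $J$ is fixed, $S$, $c_0$, $n_0$ and the conditions on $m_j,R,m_r'$ do not involve $f$. Choose good signs for each function separately; this gives $Q_0^{(1)},Q_0^{(2)}$, and we put $Q_0=Q_0^{(1)}+iQ_0^{(2)}$.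

At a frequency belonging to $l$, each of the cosine and the sine coefficients of $Q_0$ is $(\pm1\pm i)\frac{c_0}R(1-\frac l{L'})$, of modulus $\sqrt2\,\frac{c_0}R(1-\frac l{L'})$. So monotonicity persists, and $|c_k(Q_0)|<\sqrt2\,\delta/2<\delta$. Off a set of measure at most $2\cdot\frac23\cdot\frac\epsilon2<\epsilon$ we have $|f-Q_0|\le8\eta M$. The perturbation of Step 6 adds at most $\eta M$, and $9\eta M=\frac9{20}M<M/2$. The norms satisfy $\|Q_0\|_p\le2C_p(\epsilon/2)^{-20}M$, which is (iii) with another constant.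

**The iteration.** In Section 2 apply Lusin's theorem to the complex function and Tietze to real and imaginary parts. Replace clipping to $[-\lambda,\lambda]$ and to $[-M_{j+1},M_{j+1}]$ by the radial retraction of the plane onto the disc of radius $\lambda$, respectively $M_{j+1}$. It is continuous and is the identity on the disc, which is all that was used. The rest of the argument is unchanged.
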